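
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Univalent functions with the wandering property\\ in Bergman spaces}


\begin{abstract}
Let $\varphi$ be a bounded univalent function on the unit disc with $\varphi(0)=0$. We prove that if every closed $\varphi$-invariant subspace $M$ of the Bergman space $A^2$ is generated by $M\ominus\varphi M$, then the polynomials in $\varphi$ are weak-star dense in $H^\infty$. It is enough to assume the generation property for cyclic subspaces, and the same proof works in the weighted spaces $A^2_\alpha$, $\alpha>-1$. We deduce a description of all bounded univalent functions with the wandering property in $A^2$ and, in terms of the function $z$, in $A^2_\alpha$. The idea is that, when $\varphi$ is not a weak-star generator, suitable cyclic subspaces $[F]_\varphi$ consist of functions $(q\circ\varphi)F$ with $q$ analytic on a domain $U$ strictly larger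 than $\varphi(\mathbb D)$. If the vector spanning $M\ominus\varphi M$ generates such a subspace $M$, then its function $q$ has no zeros in $U$. Multiplying $F$ by high powers of bounded substitutes for $1/(\varphi-\lambda)$, where $\lambda\in U\setminus\varphi(\mathbb D)$, we show that this cannot always be so.
\end{abstract}

\section{The question and the results}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$, let $\sigma$ be area measure on $\mathbb D$ normalized by $\sigma(\mathbb D)=1$, and for $\alpha>-1$ put $d\sigma_\alpha=(\alpha+1)(1-|z|^2)^\alpha\,d\sigma$, again a probability measure. The Bergman space $A=A^2_\alpha$ consists of the analytic functions $F$ on $\mathbb D$ with $\|F\|^2=\int_{\mathbb D}|F|^2\,d\sigma_\alpha<\infty$; the classical space is $A^2=A^2_0$. We fix $\alpha>-1$ throughout.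

Let $g\in H^\infty$. A closed subspace $M\subseteq A$ is \emph{$g$-invariant} if $gM\subseteq M$; the collection of all of them is $\mathrm{Lat}(g)$. For $N\subseteq A$ let $[N]_g$ be the smallest member of $\mathrm{Lat}(g)$ that contains $N$, and write $[F]_g$ for $[\{F\}]_g$, the closure of $\{p(g)F: p\text{ a polynomial}\}$. We write $M\ominus gM=M\cap(gM)^\perp$. The function $g$ has the \emph{wandering property} in $A$ if
\[
M=[M\ominus gM]_g\qquad\text{for every }M\in\mathrm{Lat}(g).
\]
Finally, $g$ is a \emph{weak-star generator} of $H^\infty$ if the polynomials in $g$ are weak-star dense in $H^\infty$.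

It helps to see what the wandering property says about a cyclic subspace $M=[F]_g$, $F\neq0$. A polynomial $p$ can be written $p(\xi)=p(0)+\xi s(\xi)$, so $p(g)F=p(0)F+g\,s(g)F$. The space $\mathbb CF+\overline{gM}$ is closed and contains all these functions, whence
\begin{equation}\label{eq:codim}
M=\mathbb CF+\overline{gM},\qquad \dim(M\ominus gM)\le1 .
\end{equation}
Thus $M\ominus gM$ is at most a line. It is spanned by the element of least norm in $F+\overline{gM}$, which is the closure of $\{p(g)F:p(0)=1\}$. So the vector spanning it solves an extremal problem: minimize $\|p(g)F\|$ subject to $p(0)=1$. The wandering property demands that the extremal vector generate $M$ again.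

For $g=z$ and $\alpha=0$ the wandering property holds; this is the theorem of Aleman, Richter and Sundberg \cite{ARS}. It passes to other functions as follows. Let $\varphi$ be a weak-star generator with $\varphi(0)=0$. Then $\varphi$ is univalent: if $\varphi(z_1)=\varphi(z_2)$, the weak-star continuous functional $h\mapsto h(z_1)-h(z_2)$ annihilates the polynomials in $\varphi$, hence all of $H^\infty$, and so $z_1=z_2$. Moreover $\mathrm{Lat}(\varphi)=\mathrm{Lat}(z)$, and $\varphi M=zM$ for each $M$ in this family because $\varphi/z$ is invertible in $H^\infty$ (details are in Section~\ref{sec:class}). Hence $M\ominus\varphi M=M\ominus zM$, and $\varphi$ inherits the property. This gives the known result that weak-star generators vanishing at the origin have the wandering property in $A^2$. If $\varphi$ is \emph{not} a weak-star generator, one may expect $\varphi$-invariant subspaces that are not $z$-invariant, about which the theorem on $z$ says nothing. The following question is posed in \cite{UM}.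

\begin{question}
Let $\varphi$ be bounded and univalent on $\mathbb D$ with $\varphi(0)=0$. If $\varphi$ has the wandering property in $A^2$, must $\varphi$ be a weak-star generator of $H^\infty$?
\end{question}

The answer is yes.

\begin{theorem}\label{thm:main}
Let $\alpha>-1$, and let $\varphi$ be bounded and univalent on $\mathbb D$ with $0\in\varphi(\mathbb D)$. Suppose that $M=[M\ominus\varphi M]_\varphi$ for every cyclic subspace $M=[F]_\varphi$, $0\ne F\in A^2_\alpha$. Then $\varphi$ is a weak-star generator of $H^\infty$. In particular, if $\varphi$ has the wandering property in $A^2_\alpha$, then $\varphi$ is a weak-star generator.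
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\alpha>-1$, and let $\varphi$ be bounded and univalent on $\mathbb D$. Then $\varphi$ has the wandering property in $A^2_\alpha$ if and only if the following three conditions hold: $0\in\varphi(\mathbb D)$, $\varphi$ is a weak-star generator of $H^\infty$, and $z$ has the wandering property in $A^2_\alpha$. By \cite{ARS} the last condition holds for $\alpha=0$, so in $A^2$
\[
\varphi\text{ has the wandering property}\iff 0\in\varphi(\mathbb D)\text{ and }\varphi\text{ is a weak-star generator.}
\]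
\end{theorem}

In the proofs, the theorem of \cite{ARS} is used only for the last sentence of Theorem~\ref{thm:class}.

\medskip
\noindent\textbf{Plan.} Let $G=\varphi(\mathbb D)$. Section~\ref{sec:slit} treats a slit disc $G$ by hand and shows the mechanism in its simplest form. In general two things have to be supplied. The first is a cyclic subspace $[f]_\varphi$ whose elements are of the form $(q\circ\varphi)f$ with $q$ analytic on a fixed simply connected domain $U\supsetneq G$. For this, Section~\ref{sec:factor} represents weak-star continuous functionals on $H^\infty$ by pairs of vectors of $A$, and Section~\ref{sec:domain} applies Thomson's theorem on polynomial approximation. The second is a way to force a zero of a wandering vector in $U$ when nothing is known about the norm of $[f]_\varphi$ near a point $\lambda\in U\setminus G$; Section~\ref{sec:proof} does this with $n$th powers of a weight and $n$th roots of the wandering vectors. Section~\ref{sec:class} proves Theorem~\ref{thm:class}.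

\section{Preliminaries}

\subsection{Automorphisms and point evaluations}

Let $b$ be an automorphism of $\mathbb D$. Then $1-|b|^2=(1-|z|^2)|b'|$, so the change of variables $z\mapsto b(z)$, which multiplies $d\sigma$ by $|b'|^2$, gives
\begin{equation}\label{eq:cov}
\int_{\mathbb D}u\,d\sigma_\alpha=\int_{\mathbb D}(u\circ b)\,|b'|^{2+\alpha}\,d\sigma_\alpha
\end{equation}
for integrable or nonnegative $u$. Since $b'$ is zero-free we may choose a branch of its power and put
\[
V_bF=(F\circ b)\,(b')^{1+\alpha/2}.
\]
By \eqref{eq:cov}, $V_b$ is an isometry of $A$. It is onto, since $V_{b^{-1}}V_b$ and $V_bV_{b^{-1}}$ are multiplications by unimodular constants. So $V_b$ is unitary, and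
\begin{equation}\label{eq:intertwine}
V_b(gF)=(g\circ b)\,V_bF\qquad(g\in H^\infty,\ F\in A).
\end{equation}
For $\lambda\in\mathbb D$ let $b_\lambda(z)=\dfrac{\lambda-z}{1-\bar\lambda z}$. This is an automorphism with $b_\lambda\circ b_\lambda=\mathrm{id}$, $b_\lambda(0)=\lambda$ and $|b_\lambda'(0)|=1-|\lambda|^2$. Since $\sigma_\alpha$ is a rotation invariant probability measure, the mean value property and the Cauchy--Schwarz inequality give $|H(0)|\le\|H\|$ for $H\in A$. With $H=V_{b_\lambda}F$ this reads
\begin{equation}\label{eq:pointeval}
|F(\lambda)|\le(1-|\lambda|^2)^{-1-\alpha/2}\,\|F\|\qquad(F\in A,\ \lambda\in\mathbb D).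
\end{equation}

\subsection{The weak-star topology and invariant subspaces}

Let $m$ be normalized Lebesgue measure on the circle $\mathbb T$, and let $H^1_0$ be the space of functions in $H^1$ that vanish at the origin. The space $H^\infty$ is the dual of $X=L^1(\mathbb T)/H^1_0$, where the class of $g$ acts by $h\mapsto\int_{\mathbb T}hg\,dm$. This pairing identifies $X$, isometrically, with the space of weak-star continuous functionals on $H^\infty$. By the Hahn--Banach theorem a subspace of $H^\infty$ is weak-star dense if and only if no nonzero element of $X$ annihilates it. If $P_z$ is the Poisson kernel at $z$, then $h(z)=\int_{\mathbb T}hP_z\,dm$ for $h\in H^\infty$, so the evaluation $\mathrm{ev}_z:h\mapsto h(z)$ is in $X$.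

For $x,y\in A$ let
\[
(x\otimes y)(h)=\langle hx,y\rangle=\int_{\mathbb D}hx\bar y\,d\sigma_\alpha\qquad(h\in H^\infty).
\]
Fubini's theorem gives $(x\otimes y)(h)=\int_{\mathbb T}hg\,dm$ with $g(\zeta)=\int_{\mathbb D}P_z(\zeta)x(z)\overline{y(z)}\,d\sigma_\alpha(z)$, and $\int_{\mathbb T}P_z\,dm=1$. Hence $x\otimes y\in X$ and
\begin{equation}\label{eq:tensor}
\|x\otimes y\|\le\int_{\mathbb D}|x||y|\,d\sigma_\alpha\le\|x\|\,\|y\| .
\end{equation}

\begin{lemma}\label{lem:lat}
If $g$ is a weak-star generator of $H^\infty$, then $\mathrm{Lat}(g)$ consists of the closed $H^\infty$-invariant subspaces of $A$. In particular $\mathrm{Lat}(g)=\mathrm{Lat}(z)$, and $[N]_g=[N]_z$ for every $N\subseteq A$.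
\end{lemma}

\begin{proof}
Let $M\in\mathrm{Lat}(g)$, $x\in M$ and $y\perp M$. The functional $x\otimes y\in X$ vanishes on the polynomials in $g$, hence on $H^\infty$. So $\langle hx,y\rangle=0$ for all $h\in H^\infty$, and since $y\in M^\perp$ was arbitrary, $hx\in M$. Conversely, $H^\infty$-invariant subspaces are $g$-invariant. The function $z$ is a weak-star generator (the Fej\'er means of $h\in H^\infty$ converge to $h$ weak-star), so $\mathrm{Lat}(z)$ is the same family. The last assertion follows, as $[N]_g$ is the smallest member of $\mathrm{Lat}(g)$ containing $N$.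
\end{proof}

\section{A slit disc by hand}\label{sec:slit}

In this section $\alpha=0$. Let $0<t<1$ and let $\varphi$ be a conformal map of $\mathbb D$ onto $G=\mathbb D\setminus[t,1)$ with $\varphi(0)=0$.

\begin{proposition}\label{prop:slit}
The function $\varphi$ is not a weak-star generator of $H^\infty$, and it does not have the wandering property in $A^2$.
\end{proposition}

\begin{proof}
The slit has area zero, so for all polynomials $p$
\begin{equation}\label{eq:slitnorm}
\|p(\varphi)\varphi'\|^2=\int_G|p|^2\,d\sigma=\int_{\mathbb D}|p|^2\,d\sigma .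
\end{equation}
Taking closures, $[\varphi']_\varphi=\{(q\circ\varphi)\varphi':q\in A^2\}$. The elements of this subspace are described by functions $q$ that are analytic on $U=\mathbb D$, \emph{across the slit}.

\emph{$\varphi$ is not a generator.} If it were, Lemma~\ref{lem:lat} would give $z\varphi'\in[\varphi']_\varphi$, that is, $z=q\circ\varphi$ with $q\in A^2$. Then $q=\varphi^{-1}$ on $G$. So $|q|<1$ on $G$, and $|q(\xi)|\to1$ as $\xi\in G$ approaches the slit. Hence $|q|\le1$ on $\mathbb D$ and $|q|=1$ on $[t,1)$. By the maximum principle $q$ is constant, which is absurd.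

\emph{The weight.} Let $\sqrt{t-\xi}$ be the principal branch on $G$; it has positive real part. For $0<\varepsilon<\frac12$ put
\[
\omega_\varepsilon(\xi)=\frac{4}{\bigl(\varepsilon+\sqrt{t-\xi}\,\bigr)^2}\qquad(\xi\in G).
\]
Since $|\sqrt{t-\xi}|\le|\varepsilon+\sqrt{t-\xi}|\le\frac12+\sqrt2<2$ and $|\varepsilon+\sqrt{t-\xi}|\ge\varepsilon$, we have
\begin{equation}\label{eq:omega}
1\le|\omega_\varepsilon(\xi)|\le\min\Bigl(\frac4{\varepsilon^2},\ \frac{4}{|t-\xi|}\Bigr),\qquad
|\omega_\varepsilon(\xi)|\to\frac4{|t-\xi|}\quad(\varepsilon\to0).
\end{equation}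
So $\omega_\varepsilon$ is a bounded substitute for $4/(t-\xi)$, whose modulus is large near the tip $t\in U\setminus G$. Let $f_\varepsilon=(\omega_\varepsilon\circ\varphi)\varphi'\in A^2$ and $M_\varepsilon=[f_\varepsilon]_\varphi$. Since $\omega_\varepsilon$ is defined almost everywhere on $\mathbb D$, we may write
\[
\|p(\varphi)f_\varepsilon\|^2=\int_{\mathbb D}|p|^2|\omega_\varepsilon|^2\,d\sigma=:\|p\|_\varepsilon^2 ,
\]
a norm equivalent to that of $A^2$ by \eqref{eq:omega}. Hence $q\mapsto(q\circ\varphi)f_\varepsilon$ is a unitary map of $(A^2,\|\cdot\|_\varepsilon)$ onto $M_\varepsilon$, which carries multiplication by $\xi$ to multiplication by $\varphi$ and $\xi A^2=\{q\in A^2:q(0)=0\}$ to $\varphi M_\varepsilon$.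

\emph{The wandering vector.} Suppose $\varphi$ has the wandering property. By \eqref{eq:codim}, and since $M_\varepsilon=[M_\varepsilon\ominus\varphi M_\varepsilon]_\varphi\ne\{0\}$, the space $M_\varepsilon\ominus\varphi M_\varepsilon$ is a line. Let $v_\varepsilon=(q_\varepsilon\circ\varphi)f_\varepsilon$ span it. Since $f_\varepsilon\in M_\varepsilon=[v_\varepsilon]_\varphi$, there are polynomials $s_m$ with $s_mq_\varepsilon\to1$ in $A^2$, hence pointwise on $\mathbb D$. So $q_\varepsilon$ has \emph{no zeros} in $\mathbb D$, and we may normalize $q_\varepsilon(0)=1$. The polynomial $p(\xi)=1-\xi/t$ satisfies $p(0)=1$, so $p-q_\varepsilon\in\xi A^2$ is orthogonal to $q_\varepsilon$ with respect to the inner product of $\|\cdot\|_\varepsilon$. Therefore, by \eqref{eq:omega},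
\begin{equation}\label{eq:slitextremal}
\|q_\varepsilon\|_\varepsilon^2\le\|p\|_\varepsilon^2\le\int_{\mathbb D}\frac{|t-\xi|^2}{t^2}\cdot\frac{16}{|t-\xi|^2}\,d\sigma=\frac{16}{t^2}.
\end{equation}

\emph{The limit.} Since $\|q_\varepsilon\|\le\|q_\varepsilon\|_\varepsilon\le4/t$, the functions $q_\varepsilon$ form a normal family on $\mathbb D$. Let $q$ be the locally uniform limit of a sequence $q_{\varepsilon_j}$, $\varepsilon_j\to0$; then $q(0)=1$. By Hurwitz' theorem (a locally uniform limit of zero-free analytic functions on a region is zero-free or identically zero), $q$ has no zeros in $\mathbb D$. On the other hand, Fatou's lemma and \eqref{eq:slitextremal} give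
\[
\int_{\mathbb D}|q(\xi)|^2\,\frac{16}{|t-\xi|^2}\,d\sigma(\xi)\le\frac{16}{t^2}<\infty .
\]
Since $|t-\xi|^{-2}$ is not integrable near $t$, this forces $q(t)=0$, a contradiction.
\end{proof}

The subspace $[\varphi']_\varphi$ itself is harmless: by \eqref{eq:slitnorm} its wandering vector is $\varphi'$, which generates it. It is the weight $\omega_\varepsilon$, for small $\varepsilon$, that destroys the generation property.

The proof used three special features of the slit disc: an explicit $f=\varphi'$ for which $[f]_\varphi$ lives on a domain larger than $G$; an explicit bounded substitute for $1/(t-\xi)$; and the non-integrability of $|t-\xi|^{-2}$ with respect to the measure in \eqref{eq:slitnorm}. The next three sections replace them in the general case.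

\section{Factoring functionals on $H^\infty$}\label{sec:factor}

If $\varphi$ is not a weak-star generator, some $0\ne L\in X$ annihilates all polynomials in $\varphi$. To turn this into a statement about a subspace of $A$ we write $L=f\otimes y$: then $y\perp[f]_\varphi$, while $y$ is not orthogonal to all of $H^\infty f$. So we need the following fact.

\begin{lemma}\label{lem:factor}
Every $L\in X$ has the form $L=x\otimes y$ with $x,y\in A$.
\end{lemma}

The reason is that each evaluation $\mathrm{ev}_\lambda$ equals $e\otimes e$ for infinitely many unit vectors $e$ which escape to the boundary of $\mathbb D$. Hence a linear combination of evaluations equals $x\otimes y$ for suitable sums $x,y$ of such vectors, up to cross terms that are as small as we like. Successive approximation then reaches every $L$.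

\begin{proof}
\emph{(a) Evaluations.} Fix $\lambda\in\mathbb D$ and put $e_{\lambda,i}=V_{b_\lambda}z^i/\|z^i\|$, $i\ge1$, a unit vector. By \eqref{eq:intertwine} and $b_\lambda\circ b_\lambda=\mathrm{id}$ we have $he_{\lambda,i}=V_{b_\lambda}\bigl((h\circ b_\lambda)z^i\bigr)/\|z^i\|$, so for $h\in H^\infty$
\[
\langle he_{\lambda,i},e_{\lambda,i}\rangle=\frac{1}{\|z^i\|^{2}}\int_{\mathbb D}(h\circ b_\lambda)\,|z|^{2i}\,d\sigma_\alpha=h(b_\lambda(0))=h(\lambda),
\]
by the mean value property on circles centered at $0$. Thus $e_{\lambda,i}\otimes e_{\lambda,i}=\mathrm{ev}_\lambda$.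

We claim that for every $g\in L^2(\sigma_\alpha)$
\begin{equation}\label{eq:escape}
\int_{\mathbb D}|g|\,|e_{\lambda,i}|\,d\sigma_\alpha\to0\qquad(i\to\infty).
\end{equation}
In polar coordinates, with $\tau=|z|^2$,
\[
\|z^i\|^2=(\alpha+1)\int_0^1\tau^i(1-\tau)^\alpha\,d\tau\ge\Bigl(\frac{i}{i+1}\Bigr)^i(\alpha+1)\int_{i/(i+1)}^1(1-\tau)^\alpha\,d\tau\ge e^{-1}(i+1)^{-\alpha-1}.
\]
On $|z|\le r<1$ we have $|b_\lambda|\le s$ for some $s<1$, and $b_\lambda'$ is bounded. So $|e_{\lambda,i}|=|b_\lambda|^i|b_\lambda'|^{1+\alpha/2}/\|z^i\|\to0$ uniformly there. The part of the integral in \eqref{eq:escape} over $|z|>r$ is at most $\bigl(\int_{|z|>r}|g|^2\,d\sigma_\alpha\bigr)^{1/2}$ for every $i$, which is small for $r$ near $1$. This proves \eqref{eq:escape}.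

\emph{(b) Combinations of evaluations.} Let $D\in X$ and $\|D\|<\rho$. Let $S\subset X$ be the convex set of finite sums $\sum c_j\,\mathrm{ev}_{\lambda_j}$ with $\sum|c_j|<\rho$. Then $D$ lies in the norm closure of $S$. Otherwise the Hahn--Banach theorem gives $h\in X^*=H^\infty$ with
\[
\operatorname{Re}D(h)>\sup_{s\in S}\operatorname{Re}s(h)=\rho\sup_{\mathbb D}|h|=\rho\|h\|_\infty ,
\]
so $h\ne0$, and this contradicts $|D(h)|\le\|D\|\,\|h\|_\infty<\rho\|h\|_\infty$.

\emph{(c) Successive approximation.} By scaling we may assume $\|L\|<1$. Put $x_0=y_0=0$, and suppose that $x_n,y_n\in A$ satisfy $\|L-x_n\otimes y_n\|<4^{-n}$. By (b) there are $c_j\ne0$ and $\lambda_j\in\mathbb D$, $1\le j\le N$, with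
\[
\sum|c_j|<4^{-n},\qquad\Bigl\|L-x_n\otimes y_n-\sum c_j\,\mathrm{ev}_{\lambda_j}\Bigr\|<4^{-n-2}.
\]
Put $a_j=c_j|c_j|^{-1/2}$, so that $|a_j|^2=|c_j|$ and $a_j|a_j|=c_j$. Let $\eta>0$. By \eqref{eq:escape} we can choose successively $e_j=e_{\lambda_j,i_j}$ with
\[
\int|e_j|\,|e_l|\,d\sigma_\alpha<\eta\quad(l<j),\qquad\int|e_j|\,(|x_n|+|y_n|)\,d\sigma_\alpha<\eta .
\]
Set $x_{n+1}=x_n+\sum a_je_j$ and $y_{n+1}=y_n+\sum|a_j|e_j$. Since $(a_je_j)\otimes(|a_j|e_j)=c_j\,\mathrm{ev}_{\lambda_j}$,
\[
x_{n+1}\otimes y_{n+1}-x_n\otimes y_n-\sum c_j\,\mathrm{ev}_{\lambda_j}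
=\sum_j|a_j|\,x_n\otimes e_j+\sum_ja_j\,e_j\otimes y_n+\sum_{j\ne l}a_j|a_l|\,e_j\otimes e_l ,
\]
and by \eqref{eq:tensor} the norm of the right side is at most $\eta\bigl(2\sum|a_j|+\sum_{j\ne l}|a_ja_l|\bigr)$. Moreover both $\|x_{n+1}-x_n\|^2$ and $\|y_{n+1}-y_n\|^2$ are at most $\sum|c_j|+\eta\sum_{j\ne l}|a_ja_l|$. The numbers $a_j$ were fixed before $\eta$. So for $\eta$ small enough
\[
\|L-x_{n+1}\otimes y_{n+1}\|<2\cdot4^{-n-2}<4^{-n-1},
\]
and both increments have squared norm less than $2\cdot4^{-n}$. Hence $x_n\to x$ and $y_n\to y$ in $A$, and by \eqref{eq:tensor} $L=\lim x_n\otimes y_n=x\otimes y$.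
\end{proof}

\section{A domain larger than $\varphi(\mathbb D)$}\label{sec:domain}

We now look for the domain $U$. Given $f\in A$, let $\mu$ be the push-forward of $|f|^2d\sigma_\alpha$ under $\varphi$; then $\|p(\varphi)f\|=\|p\|_{L^2(\mu)}$. So $[f]_\varphi$ is a copy of $P^2(\mu)$, the closure of the polynomials in $L^2(\mu)$, and the structure of such spaces is described by Thomson's theorem. Recall that a \emph{region} is a connected open set.

\begin{theorem}[Thomson {\cite[Thm.~5.8]{Thomson}}, case $t=2$]\label{thm:thomson}
Let $\mu$ be a finite positive compactly supported Borel measure on $\mathbb C$. There is a Borel partition $\{\Delta_i\}_{i\ge0}$ of $\operatorname{supp}\mu$ with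
\[
P^2(\mu)=L^2(\mu|_{\Delta_0})\oplus\bigoplus_{i\ge1}P^2(\mu|_{\Delta_i}),
\]
where for $i\ge1$ with $\mu(\Delta_i)>0$ the space $P^2(\mu|_{\Delta_i})$ contains no nontrivial characteristic function. For such $i$ let $U_i$ be the set of analytic bounded point evaluations of $P^2(\mu|_{\Delta_i})$, that is, of those $\lambda$ for which there are $\rho,C>0$ with
\[
|p(\xi)|\le C\|p\|_{L^2(\mu|_{\Delta_i})}\qquad\text{for all }|\xi-\lambda|<\rho\text{ and all polynomials }p.
\]
Then $U_i$ is a nonempty simply connected region. For $q\in P^2(\mu|_{\Delta_i})$ let $\hat q$ be the analytic function on $U_i$ which is the locally uniform limit of any sequence of polynomials converging to $q$ in $L^2(\mu|_{\Delta_i})$. Then $q\mapsto\hat q$ maps $P^2(\mu|_{\Delta_i})\cap L^\infty(\mu|_{\Delta_i})$ isometrically onto $H^\infty(U_i)$.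
\end{theorem}

The estimate that defines $U$ lets the elements of $[f]_\varphi$ live on $U$, and the surjectivity onto $H^\infty(U)$ is what makes $U$ larger than $G$: if $U$ were equal to $G$, then $[f]_\varphi$ would contain $H^\infty f$.

\begin{proposition}\label{prop:domain}
Let $\varphi$ be bounded and univalent but not a weak-star generator, and let $G=\varphi(\mathbb D)$. There are $0\ne f\in A$ and a simply connected region $U$ with $G\subsetneq U$ such that for each compact $K\subset U$ there is a constant $C_K$ with
\begin{equation}\label{eq:CK}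
\sup_K|p|\le C_K\,\|p(\varphi)f\|\qquad\text{for all polynomials }p.
\end{equation}
\end{proposition}

\begin{proof}
\emph{Choice of $f$.} Let $0\ne L\in X$ annihilate all $p(\varphi)$. By Lemma~\ref{lem:factor}, $L=f\otimes y$ with $f,y\in A$. Then $\langle p(\varphi)f,y\rangle=0$ for all $p$, so $y\perp[f]_\varphi$. Since $L\neq0$, there is $h_0\in H^\infty$ with $\langle h_0f,y\rangle=L(h_0)\ne0$. Hence
\begin{equation}\label{eq:notin}
f\ne0,\qquad h_0f\notin[f]_\varphi .
\end{equation}

Let $\mu$ be the push-forward of $|f|^2d\sigma_\alpha$ under $\varphi$. It is a nonzero finite measure carried by the bounded set $G$, and it has no atoms because $\varphi$ is injective. Since $\|p\|_{L^2(\mu)}=\|p(\varphi)f\|$, the formula $Jq=(q\circ\varphi)f$ ($\sigma_\alpha$-a.e.) defines an isometry of $P^2(\mu)$ onto $[f]_\varphi\subset A$.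

\emph{Only one summand.} Let $\chi_\Delta\in P^2(\mu)$. Then $F=J\chi_\Delta\in A$ equals $(\chi_\Delta\circ\varphi)f$ a.e., so $F(F-f)=0$ a.e., hence everywhere by continuity. Thus $F=0$ or $F=f$ by the identity theorem. As $f\ne0$ a.e., $\chi_\Delta$ is $\mu$-a.e.\ constant. Now apply Theorem~\ref{thm:thomson}. Each $\chi_{\Delta_i}$ lies in $P^2(\mu)$, being the component of the constant function $1$ in the $i$th summand. So each $\Delta_i$ has either zero or full measure, and exactly one of them has full measure. It is not $\Delta_0$, for then $P^2(\mu)=L^2(\mu)$ would contain nontrivial characteristic functions, $\mu$ being nonzero without atoms. So the statements of the theorem for $i\ge1$ apply to $\mu$ itself. Let $U$ be the corresponding simply connected region of analytic bounded point evaluations. Covering a compact $K\subset U$ by finitely many of the discs in its definition we obtain \eqref{eq:CK}.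

\emph{$G\subset U$.} Let $\zeta_0\in\mathbb D$. Choose $\rho>0$ such that $\{|\zeta-\zeta_0|\le\rho\}\subset\mathbb D$ and $f\neq0$ on the circle $|\zeta-\zeta_0|=\rho$. Applying \eqref{eq:pointeval} to $p(\varphi)f$ and dividing by $|f|$, which is bounded below on the circle, we get $|p(\varphi)|\le C\|p(\varphi)f\|=C\|p\|_{L^2(\mu)}$ there, with $C$ independent of $p$. By the maximum principle the estimate holds in the disc. The image under $\varphi$ of the open disc is a neighborhood of $\varphi(\zeta_0)$, so $\varphi(\zeta_0)\in U$.

\emph{$U\ne G$.} Let $q\in P^2(\mu)$, and let polynomials $p_m\to q$ in $L^2(\mu)$. Then $p_m\to\hat q$ locally uniformly on $U\supset G$. Also $p_m(\varphi)f\to Jq$ in $A$, hence pointwise. So $Jq=(\hat q\circ\varphi)f$. Suppose $U=G$. Then $h_0\circ\varphi^{-1}\in H^\infty(G)=H^\infty(U)$, and since $q\mapsto\hat q$ is \emph{onto} $H^\infty(U)$, there is $q\in P^2(\mu)\cap L^\infty(\mu)$ with $\hat q=h_0\circ\varphi^{-1}$. Then $h_0f=Jq\in[f]_\varphi$, contradicting \eqref{eq:notin}.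
\end{proof}

\section{Forcing a zero: proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{Bounded substitutes for $1/(\varphi-\lambda)$}

Let $\lambda\notin G$. As in Section~\ref{sec:slit} we want to multiply $f$ by a function like $1/(\varphi-\lambda)$. This function may be unbounded, so we replace it by bounded functions of smaller modulus. Their moduli can be made to converge to that of $1/(\varphi-\lambda)$ because $\varphi-\lambda$ is outer, and this is a consequence of univalence. Recall that $g$ is outer if $\log|g|$ is the Poisson integral of its integrable boundary values.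

\begin{lemma}\label{lem:outer}
Let $\varphi$ be bounded and univalent on $\mathbb D$, let $\lambda\notin\varphi(\mathbb D)$, and put $R=1+\sup_{\mathbb D}|\varphi-\lambda|$, $w=R/(\varphi-\lambda)$. Then $\varphi-\lambda$ is outer, and there are $w_n\in H^\infty$ with $1\le|w_n|\le|w|$ on $\mathbb D$ and $|w_n|\to|w|$ pointwise on $\mathbb D$.
\end{lemma}

\begin{proof}
The function $1/(\varphi-\lambda)$ is analytic and univalent on $\mathbb D$, hence belongs to $H^p$ for $p<1/2$ \cite[Thm.~3.16]{Duren}. Let $I_1$ and $I_2$ be the inner factors of $\varphi-\lambda$ and $1/(\varphi-\lambda)$. The product of the two functions is $1$, so by uniqueness of the inner--outer factorization $I_1I_2$ is a unimodular constant. As $|I_1|,|I_2|\le1$, both have modulus $1$ on $\mathbb D$ and are constant. So $\varphi-\lambda$ is outer.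

Consequently $\log|w|=\log R-\log|\varphi-\lambda|$ is the Poisson integral of its boundary function $u^*\in L^1(\mathbb T)$, and $u^*\ge0$ because $|w|\ge1$. Let $u_n$ be the Poisson integral of $\min(u^*,n)$, let $\tilde u_n$ be a harmonic conjugate, and put $w_n=e^{u_n+i\tilde u_n}$. Then $0\le u_n\le\min(n,\log|w|)$, and $u_n\uparrow\log|w|$ by monotone convergence.
\end{proof}

\subsection{Why powers and roots}

Let $f,U$ be as in Proposition~\ref{prop:domain}, let $\mu$ be the measure in its proof, and take $\lambda\in U\setminus G$. Imitating Section~\ref{sec:slit} with $f w_n^N$, for a fixed power $N$ and $n\to\infty$, one would obtain a zero-free function $q$ on $U$ with $q(0)=1$ and $\int|q|^2|\xi-\lambda|^{-2N}d\mu<\infty$. If $|\xi-\lambda|^{-2N}$ is $\mu$-integrable, for instance if $\lambda\notin\overline G$, this does not force $q(\lambda)=0$. We therefore let the power grow as well. The comparison polynomial is then $(1-\xi/\lambda)^n$, and the $n$th roots of the wandering vectors are compared with $1-\xi/\lambda$. In the limit only the exponential growth rate is left, and the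 influence of $\mu$ and of $f$ disappears. The maximum principle on $G$ will show that the roots converge, along a subsequence, to $1-\xi/\lambda$.

\subsection{The proof}

Suppose that $\varphi$ satisfies the hypotheses of Theorem~\ref{thm:main} but is not a weak-star generator. Let $f,U,C_K$ be as in Proposition~\ref{prop:domain}. Fix $\lambda\in U\setminus G$; then $\lambda\neq0$ because $0\in G$. Take $R,w,w_n$ from Lemma~\ref{lem:outer} and put
\[
f_n=f\,w_n^{\,n}\in A,\qquad M_n=[f_n]_\varphi .
\]
Since $|w_n|\ge1$, we have $f_n\ne0$.

\medskip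
\noindent\emph{Step 1: the elements of $M_n$ live on $U$.} Since $|w_n|\ge1$, \eqref{eq:CK} gives
\begin{equation}\label{eq:CKn}
\sup_K|p|\le C_K\|p(\varphi)f\|\le C_K\|p(\varphi)f_n\|
\end{equation}
for all polynomials $p$, with $C_K$ \emph{independent of $n$}. Let $F\in M_n$ and $p_m(\varphi)f_n\to F$ in $A$. By \eqref{eq:CKn} the sequence $(p_m)$ is uniformly Cauchy on compact subsets of $U$. So it converges locally uniformly on $U$ to an analytic function $q_F$, and
\begin{equation}\label{eq:qF}
F=(q_F\circ\varphi)f_n,\qquad\sup_K|q_F|\le C_K\|F\| .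
\end{equation}
The first identity determines $q_F$ on $G$ off a discrete set, hence on the connected set $U$. So $F\mapsto q_F$ is well defined and linear, $q_{f_n}=1$, and $q_{s(\varphi)F}=s\,q_F$ for polynomials $s$.

\medskip
\noindent\emph{Step 2: the wandering vector has no zeros in $U$.} By \eqref{eq:codim}, $\dim(M_n\ominus\varphi M_n)\le1$. By hypothesis $[M_n\ominus\varphi M_n]_\varphi=M_n\ne\{0\}$. So $M_n\ominus\varphi M_n=\mathbb Cv_n$ with $v_n\ne0$ and $M_n=[v_n]_\varphi$. Let $q_n=q_{v_n}$. There are polynomials $s_m$ with $s_m(\varphi)v_n\to f_n$ in $A$, and by \eqref{eq:qF}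
\[
\sup_K|s_mq_n-1|\le C_K\|s_m(\varphi)v_n-f_n\|\to0
\]
for every compact $K\subset U$. Hence $q_n$ has no zeros in $U$. As $0\in G\subset U$, we may normalize $v_n$ so that $q_n(0)=1$.

\medskip
\noindent\emph{Step 3: the wandering vector is extremal.} Let $p$ be a polynomial with $p(0)=1$, and let $p_m$ be polynomials with $p_m(\varphi)f_n\to v_n$. Then $p_m(0)\to q_n(0)=1$. For large $m$ the polynomial $p-p_m/p_m(0)$ vanishes at $0$, so $\bigl(p-p_m/p_m(0)\bigr)(\varphi)f_n\in\varphi M_n\perp v_n$. Letting $m\to\infty$ we get $\langle p(\varphi)f_n,v_n\rangle=\|v_n\|^2$, and so $\|v_n\|\le\|p(\varphi)f_n\|$. Take $p(\xi)=(1-\xi/\lambda)^n$. Since $|w_n|\le|w|=R/|\varphi-\lambda|$,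
\[
|p(\varphi)f_n|=\frac{|\lambda-\varphi|^n}{|\lambda|^n}\,|w_n|^n|f|\le\Bigl(\frac R{|\lambda|}\Bigr)^n|f| ,
\]
and therefore
\begin{equation}\label{eq:vn}
\|v_n\|\le\Bigl(\frac R{|\lambda|}\Bigr)^n\|f\| .
\end{equation}
The truncation does not enter this bound, which is why power and truncation can be increased together.

\medskip
\noindent\emph{Step 4: $n$th roots.} Since $U$ is simply connected and $q_n$ is zero-free, there is an analytic function $r_n$ on $U$ with $r_n^n=q_n$ and $r_n(0)=1$. By \eqref{eq:qF} and \eqref{eq:vn},
\[
\sup_K|r_n|\le(C_K\|f\|)^{1/n}\,\frac R{|\lambda|} .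
\]
By Montel's theorem a subsequence converges locally uniformly on $U$ to an analytic function $r$ with $r(0)=1$. The $r_n$ are zero-free and $r\not\equiv0$, so by Hurwitz' theorem $r$ has no zeros in $U$.

\medskip
\noindent\emph{Step 5: identification of $r$.} Let $z\in\mathbb D$ with $f(z)\ne0$. By \eqref{eq:qF}, \eqref{eq:pointeval} and \eqref{eq:vn},
\[
|r_n(\varphi(z))|^n\,|w_n(z)|^n\,|f(z)|=|v_n(z)|\le(1-|z|^2)^{-1-\alpha/2}\Bigl(\frac R{|\lambda|}\Bigr)^n\|f\| .
\]
Take $n$th roots and let $n\to\infty$ along the subsequence. Since $|w_n(z)|\to|w(z)|=R/|\varphi(z)-\lambda|$, we obtain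
\[
|r(\xi)|\le\frac{|\lambda-\xi|}{|\lambda|}
\]
for $\xi=\varphi(z)$. This holds on $G$ off a discrete subset, hence on all of $G$ by continuity. Thus $\lambda r(\xi)/(\lambda-\xi)$, which is analytic on $G$ because $\lambda\notin G$, is bounded by $1$ in modulus, and it equals $1$ at the point $\xi=0\in G$. By the maximum principle it is identically $1$. So $r(\xi)=1-\xi/\lambda$ on $G$, hence on the connected set $U$. But $\lambda\in U$, so $r$ has the zero $\lambda$ in $U$, contradicting Step 4. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}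
The hypothesis $0\in\varphi(\mathbb D)$ was used for $\lambda\ne0$, for the normalization $q_n(0)=1$, and for the maximum principle at $0$ in Step 5. Univalence was used to pull $h_0$ back to $G$ in Proposition~\ref{prop:domain} and to see that $\varphi-\lambda$ is outer in Lemma~\ref{lem:outer}; it also gave at once that $\mu$ has no atoms. Simple connectivity of $U$ gave the $n$th roots, and the generation hypothesis was applied only to the cyclic subspaces $M_n$.
\end{remark}

\section{The classification}\label{sec:class}

We prove Theorem~\ref{thm:class}. Two observations reduce the wandering property of $\varphi$ to that of $z$. Let $a\in\mathbb D$, and recall that $b_a$ is an automorphism with $b_a\circ b_a=\mathrm{id}$ which vanishes at $a$.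

\begin{lemma}\label{lem:ba}
The function $b_a$ is a weak-star generator of $H^\infty$, and it has the wandering property in $A$ if and only if $z$ does.
\end{lemma}

\begin{proof}
Since $b_a$ is analytic in a neighborhood of $\overline{\mathbb D}$, its Taylor polynomials $T_m$ converge to it uniformly on $\overline{\mathbb D}$. So $T_m(b_a)\to b_a\circ b_a=z$ uniformly. Hence every polynomial in $z$ is a uniform limit of polynomials in $b_a$, and $b_a$ is a weak-star generator because $z$ is.

Let $V=V_{b_a}$. By \eqref{eq:intertwine}, $V(b_aF)=zVF$ for $F\in A$, so the unitary operator $V$ carries multiplication by $b_a$ to multiplication by $z$. Therefore $M\in\mathrm{Lat}(b_a)$ if and only if $VM\in\mathrm{Lat}(z)$, and then $V(M\ominus b_aM)=VM\ominus zVM$ and $V[M\ominus b_aM]_{b_a}=[VM\ominus zVM]_z$.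
\end{proof}

\begin{lemma}\label{lem:h}
Let $\varphi$ be bounded and univalent with $\varphi(a)=0$, $a\in\mathbb D$. If $M\subseteq A$ is a closed $H^\infty$-invariant subspace, then $\varphi M=b_aM$ and $M\ominus\varphi M=M\ominus b_aM$.
\end{lemma}

\begin{proof}
Write $\varphi=b_ah$ with $h$ analytic on $\mathbb D$. By univalence the zero of $\varphi$ at $a$ is simple, so there is a closed disc $B\subset\mathbb D$ centered at $a$ on which $h$ is zero-free. Thus $|h|$ is bounded above and below by positive constants on $B$. The image $\varphi(B)$ contains a disc about $0$, so by univalence $|\varphi|$ is bounded below off $B$. Since $|b_a|\le1$, so is $|h|$; and $h$ is bounded off $B$ because $\varphi$ is bounded and $|b_a|$ is bounded below there. Thus $h$ and $1/h$ are in $H^\infty$, whence $hM=M$ and $\varphi M=b_ahM=b_aM$.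
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
($\Leftarrow$) Let $\varphi(a)=0$, let $\varphi$ be a weak-star generator, and let $z$ have the wandering property. By Lemma~\ref{lem:ba}, $b_a$ is a weak-star generator and has the wandering property. Let $M\in\mathrm{Lat}(\varphi)$. By Lemma~\ref{lem:lat}, $M$ is $H^\infty$-invariant, and $[N]_{b_a}=[N]_z=[N]_\varphi$ for all $N\subseteq A$. Together with Lemma~\ref{lem:h},
\[
M=[M\ominus b_aM]_{b_a}=[M\ominus\varphi M]_{b_a}=[M\ominus\varphi M]_\varphi .
\]

($\Rightarrow$) Let $\varphi$ have the wandering property. Suppose first that $0\notin\varphi(\mathbb D)$. Then $\varphi$ is outer, by Lemma~\ref{lem:outer} with $\lambda=0$. By Beurling's theorem there are polynomials $p_m$ with $p_m\varphi\to1$ in $H^2$, hence in $A$, whose norm is dominated by that of $H^2$. So the $z$-invariant space $\overline{\varphi A}$ contains $1$, hence all polynomials, and these are dense in $A$. Thus $A\ominus\varphi A=\{0\}$ and $[A\ominus\varphi A]_\varphi=\{0\}\ne A$, a contradiction.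

So $\varphi(a)=0$ for some $a\in\mathbb D$, and $\varphi$ is a weak-star generator by Theorem~\ref{thm:main}. Finally let $M\in\mathrm{Lat}(b_a)$. By Lemmas~\ref{lem:lat} and \ref{lem:ba}, $M$ is $H^\infty$-invariant and belongs to $\mathrm{Lat}(\varphi)$, and by Lemmas~\ref{lem:h} and \ref{lem:lat}
\[
M=[M\ominus\varphi M]_\varphi=[M\ominus b_aM]_\varphi=[M\ominus b_aM]_{b_a}.
\]
So $b_a$ has the wandering property, and by Lemma~\ref{lem:ba} so does $z$. For $\alpha=0$ the condition on $z$ is satisfied by \cite{ARS}.
\end{proof}

The condition $0\in\varphi(\mathbb D)$ in Theorem~\ref{thm:class} cannot be dropped, even in $A^2$: $\varphi(z)=1+z$ is univalent and a weak-star generator, since polynomials in $z$ are polynomials in $1+z$, but $0\notin\varphi(\mathbb D)$, so $\varphi$ does not have the wandering property.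

\begin{thebibliography}{9}

\bibitem{ARS} Aleman, Richter and Sundberg, Acta Math.\ \textbf{177} (1996).

\bibitem{Duren} Duren, \emph{Theory of $H^p$ Spaces}.

\bibitem{Thomson} J.~Thomson, Ann.\ of Math.\ \textbf{133} (1991), 477--507.

\bibitem{UM} \emph{Univalent mappings and invariant subspaces of the Bergman and Hardy spaces}, \url{http://www.ams.org/journals/proc/2003-131-04/S0002-9939-02-06646-7/S0002-9939-02-06646-7.pdf}.

\end{thebibliography}

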